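\title{A closed generating cone with no Lipschitz decomposition}

\begin{abstract}
Let $C$ be a norm-closed generating wedge or cone in a real Banach space $X$. We ask whether every $x\in X$ can be written as $x=a(x)-b(x)$ with Lipschitz maps $a,b\colon X\to C$. The answer is no, for cones and for wedges: the positive operators in the space of self-adjoint trace-class operators on $\ell_2$ admit no Lipschitz decomposition, not even a uniformly continuous one. For self-adjoint $d\times d$ matrices with the trace norm, the best Lipschitz constant of $a$ is asymptotic to $\frac1\pi\ln\ln d$. For the predual of a von Neumann algebra $M$, a Lipschitz decomposition exists if and only if $M$ is a finite direct sum of matrix algebras over abelian algebras.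
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are taken over the real scalars. A nonempty subset $C$ of a Banach space $X$ is a \emph{wedge} if $C+C\subseteq C$ and $\lambda C\subseteq C$ for all $\lambda\ge0$. A wedge is \emph{generating} if $C-C=X$, and it is a \emph{cone} if $C\cap(-C)=\{0\}$. If $C$ is generating, every $x\in X$ is a difference of two elements of $C$, in many ways, and one may ask how regularly the two elements can be made to depend on $x$. A \emph{decomposition} for $(X,C)$ is a pair of maps $a,b\colon X\to C$ with $x=a(x)-b(x)$ for all $x\in X$, that is, a right inverse of the surjection $C\times C\to X$, $(x,y)\mapsto x-y$.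

The following facts are known. If $C$ is norm-closed and generating, a continuous decomposition exists. If $X$ is a Banach lattice or an order unit space with its positive cone, a Lipschitz decomposition exists. On the other hand, there are a Banach space $X$ and closed subspaces $Y,Z$ with $Y+Z=X$ such that the summation map $Y\times Z\to X$ has no Lipschitz right inverse; so for two closed wedges $C,D$ with $C-D=X$ a Lipschitz splitting into an element of $C$ minus an element of $D$ need not exist. This example says nothing directly about a single wedge, because a generating wedge that is a subspace is all of $X$. The following question is posed in \cite{summation}.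

\begin{quote}
\textbf{Question.} Let $C$ be a norm-closed generating wedge, or cone, in a Banach space $X$. Does $(X,C)$ always admit a decomposition $a,b$ by Lipschitz maps?
\end{quote}

Write $x\le y$ if $y-x\in C$. A decomposition is determined by $a$, since $b(x)=a(x)-x$, and the requirement on $a$ is that $a(x)\ge0$ and $a(x)\ge x$. We call a map $a\colon X\to C$ with $a(x)-x\in C$ for all $x$ a \emph{majorant map}, and we let
\[
\Lambda(X,C)=\inf\{L:\ \text{there is an $L$-Lipschitz majorant map } X\to C\}\in[0,\infty].
\]
If $a$ is $L$-Lipschitz, then $b$ is $(L+1)$-Lipschitz, so a Lipschitz decomposition exists if and only if $\Lambda(X,C)<\infty$. The number $\Lambda(X,C)$ is the price of choosing a common upper bound of $0$ and $x$ in a Lipschitz way.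

Three cases suggest a positive answer. In a Banach lattice take the least upper bound $a(x)=x^+$; the inequality $|x^+-y^+|\le|x-y|$ gives $\Lambda\le1$. In an order unit space, where $\|x\|=\min\{\lambda\ge 0:-\lambda e\le x\le\lambda e\}$ for a fixed $e\ge 0$ of norm one, take $a(x)=\|x\|e$; again $\Lambda\le1$. If $\dim X<\infty$, a generating wedge contains a basis, hence all its positive combinations, hence a ball $B(e,2r)$; then $a(x)=r^{-1}\|x\|e$ is a Lipschitz majorant map. The last two constructions use a freedom that two different wedges do not offer: one may add the same element of $C$ to $a(x)$ and to $b(x)$, and so trade minimality for regularity. One might guess that some mixture of $x^+$ and $\|x\|e$ always works. It does not.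

\begin{theorem}\label{thm:A}
Let $\mathcal T$ be the real Banach space of self-adjoint trace-class operators on complex $\ell_2$, with the trace norm, and let $\mathcal T_+$ be the set of its positive operators. Then $\mathcal T_+$ is a closed generating cone, and there is no map $a\colon\mathcal T\to\mathcal T_+$ with $a(x)-x\in\mathcal T_+$ for all $x$ and
\begin{equation}\label{eq:coarse}
\|a(x)-a(y)\|\le L\|x-y\|+K\qquad\text{for all } x,y
\end{equation}
with finite constants $L,K$. In particular:
\begin{enumerate}
\item[(i)] $(\mathcal T,\mathcal T_+)$ has no Lipschitz decomposition, and not even a uniformly continuous one;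
\item[(ii)] there is no Lipschitz map $a$ from a ball $B(x_0,r)\subset\mathcal T$, $r>0$, to $\mathcal T_+$ with $a(x)-x\in\mathcal T_+$ on that ball.
\end{enumerate}
Moreover, $\mathcal T_+\oplus\mathbb R\subset\mathcal T\oplus_1\mathbb R$ is a closed generating wedge, not a cone, without Lipschitz decomposition.
\end{theorem}

So the answer to the Question is no, for cones and for wedges, already in a separable space. The obstruction is finite-dimensional and can be measured. Let $H_d$ be the real Banach space of self-adjoint complex $d\times d$ matrices with the trace norm, let $P_d\subset H_d$ be the cone of positive semidefinite matrices, and put $\Lambda_d=\Lambda(H_d,P_d)$. For $d=1$ this is the half-line in $\mathbb R$, and $\Lambda_1=1$: the map $t^+$ is $1$-Lipschitz, and $t\le a(t)\le a(0)+Lt$ for all $t>0$ forces $L\ge1$.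

\begin{theorem}\label{thm:B}
For all $d\ge1$,
\[
\Lambda_d\le2+\frac1\pi\ln(2\operatorname{arcsinh}d).
\]
If $R,N\ge2$ are integers with $d\ge4R^N$, then $(\pi+\frac{23}R)\Lambda_d\ge\ln(N/2)-1$. Hence
\[
\lim_{d\to\infty}\frac{\Lambda_d}{\ln\ln d}=\frac1\pi .
\]
\end{theorem}

The two logarithms have different origins. A majorant map on $H_d$ can afford to ignore the eigenvalues of $x$ below $\|x\|_1/d$, so only about $\ln d$ geometric scales of eigenvalues matter. Across $n$ scales the map acts like the cutting of an $n\times n$ matrix along its diagonal, and in the trace norm this costs about $\frac1\pi\ln n$.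

The spaces $H_d$ and $\mathcal T$ are the self-adjoint parts of the preduals of the von Neumann algebras $M_d$ and $B(\ell_2)$. The numbers $\Lambda_d$ settle the question for all preduals; the terms are recalled in Section~\ref{sec:preduals}.

\begin{theorem}\label{thm:C}
Let $M\ne0$ be a von Neumann algebra, and let $(M_*)_{sa}$ be the real space of hermitian normal functionals on $M$, ordered by the closed generating cone $M_*^+$ of positive normal functionals. Let $\deg M\in\{1,2,\dots,\infty\}$ be the supremum of all $d$ such that $M$ contains $d$ mutually orthogonal, mutually equivalent nonzero projections. Then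
\[
\Lambda\bigl((M_*)_{sa},M_*^+\bigr)=\Lambda_{\deg M},\qquad\text{where }\Lambda_\infty:=\infty .
\]
So a Lipschitz decomposition exists if and only if $\deg M<\infty$, that is, if and only if $M$ is a finite direct sum of algebras $M_k(A_k)$ with $A_k$ abelian.
\end{theorem}

Section~\ref{sec:reduction} reduces an arbitrary majorant map to a functional calculus on matrices. Section~\ref{sec:abs} shows the obstruction for the map $x\mapsto|x|$, and Section~\ref{sec:lower} extends it to all majorant maps. Theorems~\ref{thm:A}, \ref{thm:B} and \ref{thm:C} are proved in Sections~\ref{sec:traceclass}, \ref{sec:upper} and \ref{sec:preduals}.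

\subsection*{Notation and standard facts}
For a matrix or operator $z$, $\|z\|_\infty$ is the operator norm and $\|z\|_1=\operatorname{Tr}(z^*z)^{1/2}$ is the trace norm, the sum of the singular values. We use
\begin{equation}\label{eq:ideal}
\|vzw\|_1\le\|v\|_\infty\|z\|_1\|w\|_\infty,\qquad |\operatorname{Tr}(zw)|\le\|z\|_1\|w\|_\infty,\qquad \|z\|_\infty\le\|z\|_1 .
\end{equation}
The first inequality shows that $\|vzw\|_1=\|z\|_1$ for unitary $v,w$. For self-adjoint $x$, $\|x\|_1$ is the sum of the absolute values of the eigenvalues, so $\|x\|_1=\operatorname{Tr}x$ if $x\ge0$. If $x\in H_d$ has spectrum $\sigma(x)$ and spectral projections $p_s$, $s\in\sigma(x)$, and $f\colon\sigma(x)\to\mathbb R$, then $f(x)=\sum_sf(s)p_s$. We write $x^\pm=\frac12(|x|\pm x)$ and $[A,B]=AB-BA$.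

\section{Reduction to a functional calculus}\label{sec:reduction}

A lower bound for $\Lambda$ is a statement about all majorant maps, and these have no structure beyond the definition. We impose structure in three steps that do not increase $L$: compress to $H_d$, look at the map from far away, and average over the unitary group.

We say that $H_d$ is a \emph{positive retract} of $(X,C)$ if there are linear contractions $J\colon H_d\to X$ and $Q\colon X\to H_d$ with $J(P_d)\subseteq C$, $Q(C)\subseteq P_d$ and $QJ=\mathrm{id}$. The basic example is the corner: if $V$ is an isometry of $\mathbb C^d$ into $\ell_2$ or into $\mathbb C^{d'}$, put $Jx=VxV^*$ and $Qy=V^*yV$. Both maps preserve positivity, both are contractions by \eqref{eq:ideal}, and $QJ=\mathrm{id}$ because $V^*V=1$. So $H_d$ is a positive retract of $(\mathcal T,\mathcal T_+)$ and of $(H_{d'},P_{d'})$ for all $d'\ge d$. A map $\alpha\colon H_d\to H_d$ is \emph{equivariant} if $\alpha(uxu^*)=u\alpha(x)u^*$ for all $x\in H_d$ and all unitary $u$.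

\begin{lemma}\label{lem:reduce}
Let $C$ be a wedge in $X$, let $H_d$ be a positive retract of $(X,C)$, and let $a\colon X\to C$ be a majorant map satisfying \eqref{eq:coarse}. Then there is an $L$-Lipschitz equivariant majorant map $\alpha\colon H_d\to P_d$ with $\alpha(0)=0$. In particular $\Lambda_d\le\Lambda(X,C)$, and $\Lambda_d\le\Lambda_{d'}$ for $d\le d'$.
\end{lemma}

\begin{proof}
For $t\ge1$ put $a_t(x)=t^{-1}Q\,a(tJx)$. Since $Q(C)\subseteq P_d$ and $QJ=\mathrm{id}$, we have $a_t(x)\in P_d$ and $a_t(x)-x=t^{-1}Q\bigl(a(tJx)-tJx\bigr)\in P_d$. Since $J$ and $Q$ are contractions,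
\[
\|a_t(x)-a_t(y)\|_1\le L\|x-y\|_1+K/t,\qquad \|a_t(0)\|_1\le\|a(0)\|/t .
\]
The additive constant and the value at $0$ disappear as $t\to\infty$, but $a_t(x)$ need not converge. Fix an ultrafilter on $[1,\infty)$ that contains all tails $[t_0,\infty)$. For each $x$ the family $(a_t(x))_{t\ge1}$ is bounded, by $L\|x\|_1+K+\|a(0)\|$, in a finite-dimensional space, so it has a limit $\beta(x)$ along the ultrafilter. Such limits are additive, they stay in closed sets, and they agree with the ordinary limit as $t\to\infty$ when that exists. Hence $\beta(x)\in P_d$, $\beta(x)-x\in P_d$, $\beta(0)=0$, and $\beta$ is $L$-Lipschitz.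

Let $du$ be the Haar probability measure on the unitary group of $\mathbb C^d$ and put
\[
\alpha(x)=\int u^*\beta(uxu^*)\,u\,du .
\]
For each $u$ the map $x\mapsto u^*\beta(uxu^*)u$ is an $L$-Lipschitz majorant map vanishing at $0$, because conjugation by $u$ is a linear isometry of $H_d$ that preserves $P_d$. These properties pass to the average, $P_d$ being closed and convex. For unitary $v$, the substitution $w=uv$ gives $\alpha(vxv^*)=\int vw^*\beta(wxw^*)wv^*\,dw=v\alpha(x)v^*$. The last sentence of the lemma is the case $K=0$, with the corner as retract for $H_{d'}$.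
\end{proof}

Equivariance turns $\alpha(x)$ into a function of $x$, and differentiating the Lipschitz condition along the unitary orbit of $x$ turns it into a linear inequality.

\begin{lemma}\label{lem:calculus}
Let $\alpha\colon H_d\to H_d$ be $L$-Lipschitz and equivariant, and let $x\in H_d$. There is a function $f\colon\sigma(x)\to\mathbb R$, depending on $x$, with $\alpha(x)=f(x)$ and
\begin{equation}\label{eq:comm}
\|[f(x),A]\|_1\le L\|[x,A]\|_1\qquad\text{for all }A\in H_d .
\end{equation}
If moreover $\alpha$ is a majorant map with $\alpha(0)=0$, then $f(t)\ge\max(t,0)$ on $\sigma(x)$ and $\operatorname{Tr}f(x)\le L\|x\|_1$.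
\end{lemma}

\begin{proof}
Let $A\in H_d$ and $u=e^{i\varepsilon A}$ with $\varepsilon>0$. By equivariance,
\[
\|u\alpha(x)u^*-\alpha(x)\|_1=\|\alpha(uxu^*)-\alpha(x)\|_1\le L\|uxu^*-x\|_1 .
\]
Since $uyu^*=y+i\varepsilon[A,y]+O(\varepsilon^2)$ for each fixed $y$, dividing by $\varepsilon$ and letting $\varepsilon\to0$ gives $\|[\alpha(x),A]\|_1\le L\|[x,A]\|_1$. So $\alpha(x)$ commutes with every $A\in H_d$ that commutes with $x$. Taking for $A$ the spectral projections of $x$, we see that $\alpha(x)$ leaves each eigenspace of $x$ invariant. Taking for $A$ all self-adjoint matrices supported on one eigenspace, whose complex span is the full matrix algebra of that eigenspace, we see that $\alpha(x)$ is a scalar $f(s)$ on the eigenspace of $s$. The scalar is real because $\alpha(x)$ is self-adjoint. If $\alpha(x)\ge0$ and $\alpha(x)-x\ge0$, then $f(s)\ge0$ and $f(s)-s\ge0$. Finally $\operatorname{Tr}f(x)=\|\alpha(x)-\alpha(0)\|_1\le L\|x\|_1$.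
\end{proof}

\section{The absolute value and the sign matrix}\label{sec:abs}

The first candidate for a majorant map on $H_d$ is $x^+=\frac12(x+|x|)$, as in a lattice. We show here that the Lipschitz constant of $x\mapsto|x|$ grows with $d$. The two lemmas needed for this are also the tools for the general case.

If $e,e'$ are eigenvectors of $x$ for $s,s'$, then $[x,ee'^*]=(s-s')\,ee'^*$ and $[f(x),ee'^*]=(f(s)-f(s'))\,ee'^*$. So in an eigenbasis of $x$ the matrix $[f(x),A]$ arises from $[x,A]$ by multiplying each entry by a divided difference of $f$, and \eqref{eq:comm} bounds this entrywise multiplication. The constraint $f(t)\ge\max(t,0)$ has its corner at $0$, so we look at divided differences between a positive and a negative eigenvalue. To see all of them at once at the smallest cost, we choose $A$ so that the corresponding block of $[x,A]$ is the all-ones matrix, which has rank one.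

\begin{lemma}\label{lem:test}
Let $x\in H_d$ and let $f\colon\sigma(x)\to\mathbb R$ satisfy \eqref{eq:comm}. Let $s_1,\dots,s_n>0$ and let $e_1^+,\dots,e_n^+,e_1^-,\dots,e_n^-$ be an orthonormal system with $xe_i^\pm=\pm s_ie_i^\pm$. Then the real $n\times n$ matrix
\[
\Delta_{ij}=\frac{f(s_i)-f(-s_j)}{s_i+s_j}
\]
satisfies $\|\Delta\|_1\le Ln$.
\end{lemma}

\begin{proof}
Let $A=\sum_{i,j}(s_i+s_j)^{-1}\bigl(e_i^+(e_j^-)^*+e_j^-(e_i^+)^*\bigr)\in H_d$. By the formulas above,
\[
[x,A]=\sum_{i,j}\bigl(e_i^+(e_j^-)^*-e_j^-(e_i^+)^*\bigr),\qquad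
[f(x),A]=\sum_{i,j}\Delta_{ij}\bigl(e_i^+(e_j^-)^*-e_j^-(e_i^+)^*\bigr).
\]
On the span of the $e_i^\pm$ these are the block matrices
\[
\begin{pmatrix}0&E\\-E^T&0\end{pmatrix}\qquad\text{and}\qquad\begin{pmatrix}0&\Delta\\-\Delta^T&0\end{pmatrix},
\]
where $E$ is the all-ones matrix, and both vanish on the orthogonal complement. If $Z$ is the second block matrix, then $Z^*Z=\Delta\Delta^T\oplus\Delta^T\Delta$, so $\|Z\|_1=2\|\Delta\|_1$. In the same way the first has trace norm $2\|E\|_1=2n$, since $n$ is the only nonzero eigenvalue of $E\ge0$. Now apply \eqref{eq:comm}.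
\end{proof}

\begin{example}\label{ex:abs}
Let $L$ be the Lipschitz constant of the equivariant map $x\mapsto|x|$ on $H_{2n}$, and suppose it finite. Let $x$ be diagonal with entries $\pm s_i$, $s_i=R^{-i}$, $1\le i\le n$. Here $f(t)=|t|$, so
\[
\Delta_{ij}=\frac{s_i-s_j}{s_i+s_j}\longrightarrow\operatorname{sgn}(j-i)\qquad(R\to\infty).
\]
Lemma~\ref{lem:test} gives $\|\Sigma_n\|_1\le Ln$ for the sign matrix $\Sigma_n=(\operatorname{sgn}(j-i))_{i,j}$. For $n=2$ the matrix $\Sigma_2$ is orthogonal, $\|\Sigma_2\|_1=2$, and we learn only that $L\ge1$, as for scalars. For $n=3$,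
\[
\Sigma_3=\begin{pmatrix}0&1&1\\-1&0&1\\-1&-1&0\end{pmatrix}
\]
is skew-symmetric with characteristic polynomial $\lambda^3+3\lambda$, so its singular values are $\sqrt3,\sqrt3,0$, and $L\ge2\sqrt3/3>1$. All divided differences of $|t|$ lie in $[-1,1]$, and yet their sign pattern enlarges the trace norm.
\end{example}

For large $n$, and for matrices that only resemble $\Sigma_n$, we bound the trace norm from below by duality: we pair $\Delta$ with a matrix of the same sign pattern and bounded operator norm.

\begin{lemma}\label{lem:hilbert}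
For every real $n\times n$ matrix $\Delta$,
\[
\sum_{i\ne j}\frac{\Delta_{ij}}{j-i}\le\pi\|\Delta\|_1 .
\]
Moreover, $\sum_{1\le i<j\le n}\frac1{j-i}\ge n(\ln n-1)$.
\end{lemma}

\begin{proof}
Let $W_{ij}=\frac1{j-i}$ for $i\ne j$ and $W_{ii}=0$. The left side is $\operatorname{Tr}(\Delta W^T)$, so by \eqref{eq:ideal} it suffices to prove Hilbert's inequality $\|W\|_\infty\le\pi$. For $r\in\mathbb Z\setminus\{0\}$, integration by parts gives $\int_0^{2\pi}\theta e^{ir\theta}\,d\theta=2\pi/(ir)$. Hence $\frac1{2\pi}\int_0^{2\pi}i(\theta-\pi)e^{ir\theta}\,d\theta$ equals $1/r$ for $r\ne0$, and it equals $0$ for $r=0$. Therefore, for $\xi,\eta\in\mathbb C^n$,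
\[
\sum_{p,q}W_{pq}\xi_p\eta_q=\frac1{2\pi}\int_0^{2\pi}i(\theta-\pi)\Bigl(\sum_p\xi_pe^{-ip\theta}\Bigr)\Bigl(\sum_q\eta_qe^{iq\theta}\Bigr)d\theta .
\]
Since $|\theta-\pi|\le\pi$, the Cauchy--Schwarz inequality and Parseval's identity bound this by $\pi\|\xi\|\|\eta\|$. For the second claim, there are $n-r$ pairs with $j-i=r$, so the sum is $\sum_{r=1}^{n-1}\frac{n-r}r\ge n\sum_{r=1}^{n-1}\frac1r-n$, and $\sum_{r=1}^{n-1}\frac1r\ge\int_1^n\frac{dt}t=\ln n$.
\end{proof}

For $\Delta=\Sigma_n$ both triangles contribute, and the lemma gives $\pi\|\Sigma_n\|_1\ge2n(\ln n-1)$. So in Example~\ref{ex:abs} we have $L\ge\frac2\pi(\ln n-1)$, and since $|x|=2x^+-x$, the map $x\mapsto x^+$ has Lipschitz constant at least $\frac1\pi(\ln n-1)-\frac12$ on $H_{2n}$. The lattice recipe therefore costs at least a multiple of $\ln d$ on $H_d$, far more than the bound of Theorem~\ref{thm:B}.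

\section{The lower bound for matrices}\label{sec:lower}

For a general majorant map we know only that $f(t)\ge\max(t,0)$, and $f$ may be much larger. If $f$ equals a constant $c$ on all eigenvalues in $[-c,c]$, the constraint holds there and the corresponding entries of $\Delta$ vanish. Only the bound $\operatorname{Tr}f(x)\le L\|x\|_1$ limits this escape: the value $c$ is paid once for each eigenvalue, counted with multiplicity. With simple eigenvalues $\pm R^{-i}$ as in Example~\ref{ex:abs}, the choice $c=\|x\|_1/d$ costs at most $\|x\|_1$ and erases all but about $\log_Rd$ of the scales. We therefore give the eigenvalues $\pm R^{-k}$ the multiplicity $R^k$. Then every scale carries the same share of $\|x\|_1$, and the trace bound forces $f(\pm s)$ to be comparable to $s$ on most scales. This needs dimension about $R^N$ for $N$ scales.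

\begin{proposition}\label{prop:lower}
Let $R,N\ge2$ be integers, let $d\ge4R^N$, and let $\alpha\colon H_d\to P_d$ be an $L$-Lipschitz equivariant majorant map with $\alpha(0)=0$. Then
\[
\Bigl(\pi+\frac{23}R\Bigr)L\ge\ln\frac N2-1 .
\]
\end{proposition}

\begin{proof}
\emph{The test matrix.} Since $2\sum_{k=1}^NR^k\le2\frac R{R-1}R^N\le4R^N\le d$, there is $x\in H_d$ that has, for $k=1,\dots,N$, the eigenvalues $R^{-k}$ and $-R^{-k}$, each with multiplicity $R^k$, and is $0$ on the remaining part. Then $\|x\|_1=2N$. Take $f$ from Lemma~\ref{lem:calculus} and measure it against the scale: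
\[
\rho_k^+=R^kf(R^{-k})\ge1,\qquad\rho_k^-=R^kf(-R^{-k})\ge0 .
\]

\emph{Good scales.} The eigenvalues $\pm R^{-k}$ contribute $\rho_k^++\rho_k^-$ to $\operatorname{Tr}f(x)$, and $f\ge0$, so $\sum_{k=1}^N(\rho_k^++\rho_k^-)\le2NL$. Call $k$ good if $\rho_k^++\rho_k^-\le4L$. If $N/2$ or more scales were not good, the sum would exceed $2NL$. So the number $n$ of good scales satisfies $n>N/2$. Let $k_1<\dots<k_n$ be the good scales, put $s_i=R^{-k_i}$, and from now on write $\rho_i^\pm$ for $\rho_{k_i}^\pm$. Then $f(\pm s_i)=\rho_i^\pm s_i$ and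
\begin{equation}\label{eq:good}
\rho_i^+\ge1,\qquad\rho_j^-\ge0,\qquad\rho_i^++\rho_j^-\le8L,\qquad s_j\le R^{-(j-i)}s_i\ \text{ for }i<j .
\end{equation}

\emph{The upper estimate.} Choose one unit eigenvector $e_i^\pm$ for each eigenvalue $\pm s_i$. These eigenvalues are distinct, so the system is orthonormal, and Lemmas~\ref{lem:test} and \ref{lem:hilbert} give
\begin{equation}\label{eq:pairing}
\sum_{i\ne j}\frac{\Delta_{ij}}{j-i}\le\pi Ln,\qquad\text{where }\Delta_{ij}=\frac{\rho_i^+s_i-\rho_j^-s_j}{s_i+s_j}.
\end{equation}

\emph{The lower estimate.} In $\Delta_{ij}$ the larger of $s_i,s_j$ dominates. For $i<j$, by \eqref{eq:good},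
\[
\Delta_{ij}=\rho_i^+-(\rho_i^++\rho_j^-)\frac{s_j}{s_i+s_j}\ge1-8LR^{-(j-i)},
\]
and the weight $\frac1{j-i}$ is positive. For $i>j$,
\[
\Delta_{ij}=-\rho_j^-+(\rho_i^++\rho_j^-)\frac{s_i}{s_i+s_j}\le8LR^{-(i-j)},
\]
and the weight is negative. So, up to errors that decay geometrically away from the diagonal, $\Delta$ is at least $1$ above the diagonal and at most $0$ below it. There are at most $n$ pairs $i<j$ with $j-i=r$, hence
\[
\sum_{i\ne j}\frac{\Delta_{ij}}{j-i}\ge\sum_{i<j}\frac1{j-i}-16L\sum_{i<j}\frac{R^{-(j-i)}}{j-i}\ge n(\ln n-1)-16Ln\sum_{r\ge1}\frac{R^{-r}}r .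
\]
The last series equals $-\ln(1-\frac1R)$. The function $y\mapsto-\ln(1-y)$ is convex on $[0,\frac12]$ with values $0$ and $\ln2$ at the endpoints, so it is at most $(2\ln2)y$ there. As $32\ln2<23$, the error term is at most $\frac{23}RLn$. With \eqref{eq:pairing} we obtain $\ln n-1-\frac{23}RL\le\pi L$, and $n>N/2$.
\end{proof}

\begin{remark}\label{rem:norms}
The condition $\alpha(x)\ge x$ enters only through $\rho_i^+\ge1$, which produces the main term. The condition $\alpha(x)\ge0$ gives the lower triangle its sign and allows the count of good scales. Without either condition, $\alpha(x)=0$ or $\alpha(x)=x$ is available. The trace norm is essential too. For the operator norm on self-adjoint matrices, $\|x\|_\infty1$ is a $1$-Lipschitz majorant map. For the Hilbert--Schmidt norm $\|\cdot\|_2$, so is $x^+$: if $p_s,q_t$ are the spectral projections of $x,y$, then $p_s(x^+-y^+)q_t=(s^+-t^+)p_sq_t$ and $p_s(x-y)q_t=(s-t)p_sq_t$, and $\|z\|_2^2=\sum_{s,t}\|p_szq_t\|_2^2$.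
\end{remark}

\section{Trace-class operators}\label{sec:traceclass}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The set $\mathcal T_+$ is a wedge. It is closed because the functionals $x\mapsto\langle x\xi,\xi\rangle$ are continuous in the trace norm, and it is a cone because a self-adjoint $x$ with $\langle x\xi,\xi\rangle=0$ for all $\xi$ is $0$. It is generating because $x=x^+-x^-$ with $\|x^+\|_1+\|x^-\|_1=\|x\|_1$.

Suppose that a majorant map $a$ satisfies \eqref{eq:coarse}. Every $H_d$ is a positive retract of $(\mathcal T,\mathcal T_+)$. Lemma~\ref{lem:reduce} and Proposition~\ref{prop:lower} with $R=2$ and $d=4\cdot2^N$ give $15L\ge(\pi+\frac{23}2)L\ge\ln(N/2)-1$ for every $N\ge2$, which is impossible.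

(i) Let $a,b$ be a decomposition with $a$ uniformly continuous. Then $a$ is a majorant map, and there is $\delta>0$ with $\|a(x)-a(y)\|\le1$ whenever $\|x-y\|\le\delta$. Cutting the segment from $x$ to $y$ into $\lceil\|x-y\|/\delta\rceil$ pieces of length at most $\delta$ gives \eqref{eq:coarse} with $L=1/\delta$ and $K=1$, which we have excluded.

(ii) Let $a$ be Lipschitz on $B(x_0,r)$, with values in $\mathcal T_+$ and $a(x)\ge x$. After shrinking $r$ we may take the ball closed. We move its center to $0$ and extend by homogeneity. The translate $h\mapsto a(x_0+rh)$ dominates $x_0+rh$ rather than $rh$; adding the fixed element $x_0^-$ repairs this. For $\|h\|=1$ put $F(h)=r^{-1}\bigl(a(x_0+rh)+x_0^-\bigr)\in\mathcal T_+$. Then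
\[
rF(h)\ge x_0+rh+x_0^-=x_0^++rh\ge rh,
\]
so $F(h)\ge h$. The map $F$ is Lipschitz on the unit sphere, with constant $L_0$ say, hence bounded there, by $B_0$ say. Put $\widetilde F(x)=\|x\|F(x/\|x\|)$ for $x\ne0$ and $\widetilde F(0)=0$. This is a majorant map on $\mathcal T$. For $\|x\|\ge\|y\|>0$,
\[
\widetilde F(x)-\widetilde F(y)=(\|x\|-\|y\|)F\Bigl(\frac x{\|x\|}\Bigr)+\|y\|\Bigl(F\Bigl(\frac x{\|x\|}\Bigr)-F\Bigl(\frac y{\|y\|}\Bigr)\Bigr).
\]
The first term has norm at most $B_0\|x-y\|$. The second has norm at most
\[
L_0\Bigl\|\frac{\|y\|}{\|x\|}x-y\Bigr\|\le L_0\bigl((\|x\|-\|y\|)+\|x-y\|\bigr)\le2L_0\|x-y\| .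
\]
Also $\|\widetilde F(x)-\widetilde F(0)\|\le B_0\|x\|$. So $\widetilde F$ is $(B_0+2L_0)$-Lipschitz on $\mathcal T$, contrary to (i).

Finally, $\mathcal T_+\oplus\mathbb R$ is a closed generating wedge in $\mathcal T\oplus_1\mathbb R$ that contains the line $\{0\}\oplus\mathbb R$, so it is not a cone. If $a,b$ were a Lipschitz decomposition for it and $\mathrm{pr}$ is the projection onto $\mathcal T$, then $x\mapsto\mathrm{pr}\,a(x,0)$ and $x\mapsto\mathrm{pr}\,b(x,0)$ would be a Lipschitz decomposition for $(\mathcal T,\mathcal T_+)$.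
\end{proof}

\section{The upper bound and the constant $1/\pi$}\label{sec:upper}

The discussion before Proposition~\ref{prop:lower} tells us how to improve on $x^+=\frac12(x+|x|)$: flatten $|t|$ below the scale $\|x\|_1/d$. For $\varepsilon\ge0$ let $g_\varepsilon(t)=\sqrt{t^2+\varepsilon^2}$, and for $x\in H_d$ put
\[
\varepsilon(x)=\frac{\|x\|_1}d,\qquad a_d(x)=\tfrac12\bigl(x+g_{\varepsilon(x)}(x)\bigr).
\]
This particular smoothing has a divided difference of a very simple form. Let $g=g_1$ and substitute $s=\sinh u$, $t=\sinh v$, so that $g(s)=\cosh u$ and $g(t)=\cosh v$. From $\cosh u-\cosh v=2\sinh\frac{u+v}2\sinh\frac{u-v}2$ and $\sinh u-\sinh v=2\cosh\frac{u+v}2\sinh\frac{u-v}2$ we get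
\begin{equation}\label{eq:tanh}
g(s)-g(t)=(s-t)\tanh\frac{u+v}2 .
\end{equation}
The variable $u=\operatorname{arcsinh}s$ is a signed logarithmic scale, and $\tanh\frac{u+v}2$ is a smooth form of the sign pattern in Example~\ref{ex:abs}. It depends on $u+v$ only, and for the function $e^{i\xi(u+v)}=e^{i\xi u}e^{i\xi v}$ entrywise multiplication is multiplication by unitaries on the left and on the right. So we want to write $\tanh(w/2)$ as a superposition of exponentials $e^{i\xi w}$ with small total mass. On the whole line this cannot be done: for a finite measure $\nu$, the means of $w\mapsto\int e^{i\xi w}d\nu(\xi)$ over $[0,S]$ and over $[-S,0]$ both tend to $\nu(\{0\})$ as $S\to\infty$, while the means of $\tanh(w/2)$ tend to $1$ and $-1$. But we need the representation only on a bounded interval.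

\begin{lemma}\label{lem:measure}
For every $T\ge1$ there is a complex measure $\nu$ on $\mathbb R$ of total variation $\|\nu\|\le\frac2\pi\ln T+2$ with $\int e^{i\xi w}\,d\nu(\xi)=\tanh(w/2)$ for $|w|\le T$.
\end{lemma}

\begin{proof}
We extend $\tanh(w/2)$ from $[-T,T]$ by reflection at the endpoints, so that the extension has no jumps, and expand in a Fourier series. Define $\Phi(w+2jT)=(-1)^j\tanh(w/2)$ for $|w|\le T$, $j\in\mathbb Z$. The two definitions at a point $T+2jT$ agree because $\tanh$ is odd. So $\Phi$ is continuous, odd and $4T$-periodic, $\Phi(w+2T)=-\Phi(w)$, and $\Phi(2T-w)=\Phi(w)$. Its Fourier series is $\sum_{k\ge1}c_k\sin\xi_kw$ with $\xi_k=\frac{\pi k}{2T}$ and $c_k=\frac1T\int_0^{2T}\Phi(w)\sin\xi_kw\,dw$. Since $\sin\xi_k(2T-w)=(-1)^{k+1}\sin\xi_kw$, we have $c_k=0$ for even $k$, and for odd $k$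
\[
c_k=\frac2T\int_0^T\Phi(w)\sin\xi_kw\,dw=\frac4{\pi k}\,I_k,\qquad I_k=\int_0^T\Phi'(w)\cos\xi_kw\,dw ;
\]
the boundary terms vanish because $\Phi(0)=0$ and $\cos\frac{\pi k}2=0$. On $[0,T]$ the derivative $\Phi'(w)=\frac12\cosh^{-2}(w/2)$ is positive and decreasing, with $\Phi'(0)=\frac12$. This gives two bounds. First, $|I_k|\le\int_0^T\Phi'=\Phi(T)\le1$. Second, integrating by parts once more,
\[
|I_k|\le\frac1{\xi_k}\Bigl(\Phi'(T)+\int_0^T|\Phi''|\Bigr)=\frac1{\xi_k}\bigl(\Phi'(T)+\Phi'(0)-\Phi'(T)\bigr)=\frac T{\pi k}.
\]
We use the first bound for $k\le T$ and the second for $k>T$. For odd $k\ge3$ we have $\frac1k\le\frac12\int_{k-2}^k\frac{dt}t$, so the sum of $\frac1k$ over odd $k\le T$ is at most $1+\frac12\ln T$. If $k_0$ is the least odd integer above $T$, the sum of $k^{-2}$ over odd $k>T$ is at most $k_0^{-2}+\frac12\int_{k_0}^\infty t^{-2}dt\le T^{-2}+\frac1{2T}\le\frac3{2T}$. Therefore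
\[
\sum_k|c_k|\le\frac4\pi\Bigl(1+\frac12\ln T\Bigr)+\frac{4T}{\pi^2}\cdot\frac3{2T}=\frac2\pi\ln T+\frac4\pi+\frac6{\pi^2}<\frac2\pi\ln T+2 .
\]
The series converges uniformly to a continuous function with the same Fourier coefficients as $\Phi$, hence to $\Phi$. The measure $\nu=\sum_kc_k\frac1{2i}(\delta_{\xi_k}-\delta_{-\xi_k})$ has $\|\nu\|\le\sum_k|c_k|$ and $\int e^{i\xi w}d\nu(\xi)=\Phi(w)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Upper bound.} Since $g_\varepsilon(t)\ge|t|$, we have $\frac12(t+g_\varepsilon(t))\ge\max(t,0)$, so $a_d$ is a majorant map. Let $x,y\in H_d$ with $\|y\|_1\le\|x\|_1$ and $x\ne0$, and put $\varepsilon=\varepsilon(x)>0$, $\varepsilon'=\varepsilon(y)$. Then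
\begin{equation}\label{eq:three}
2\|a_d(x)-a_d(y)\|_1\le\|x-y\|_1+\|g_\varepsilon(x)-g_\varepsilon(y)\|_1+\|g_\varepsilon(y)-g_{\varepsilon'}(y)\|_1 .
\end{equation}
In the third term the matrix is fixed. The triangle inequality in $\mathbb R^2$ gives $|g_\varepsilon(t)-g_{\varepsilon'}(t)|\le|\varepsilon-\varepsilon'|$, and summing over the $d$ eigenvalues of $y$ bounds the term by $d|\varepsilon-\varepsilon'|=\|x\|_1-\|y\|_1\le\|x-y\|_1$. This is where the factor $1/d$ in $\varepsilon(x)$ is needed.

For the second term, $g_\varepsilon(z)=\varepsilon g(z/\varepsilon)$, so we may divide $x$ and $y$ by $\varepsilon$ and assume $\varepsilon=1$. Then $\|x\|_\infty,\|y\|_\infty\le\|x\|_1=d$. The matrices $A=\operatorname{arcsinh}x$ and $B=\operatorname{arcsinh}y$ have operator norm at most $\operatorname{arcsinh}d$. Let $T=2\operatorname{arcsinh}d\ge2\ln(1+\sqrt2)>1$ and take $\nu$ from Lemma~\ref{lem:measure}. We claim that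
\begin{equation}\label{eq:doi}
g(x)-g(y)=\int e^{i\xi A}(x-y)e^{i\xi B}\,d\nu(\xi).
\end{equation}
Let $p$ and $q$ be spectral projections of $A$ and $B$ for eigenvalues $u$ and $v$; then $|u+v|\le T$, $px=(\sinh u)p$ and $yq=(\sinh v)q$. Multiplying by $p$ on the left and by $q$ on the right turns the left side of \eqref{eq:doi} into $(g(\sinh u)-g(\sinh v))\,pq$ and the right side into
\[
\int e^{i\xi(u+v)}d\nu(\xi)\,(\sinh u-\sinh v)\,pq=\tanh\frac{u+v}2\,(\sinh u-\sinh v)\,pq .
\]
These agree by \eqref{eq:tanh}, and summing over all $p,q$ proves \eqref{eq:doi}. The integrand has trace norm $\|x-y\|_1$, so the second term in \eqref{eq:three} is at most $\|\nu\|\,\|x-y\|_1$. Thus $a_d$ is Lipschitz with constant at most $\frac12(2+\|\nu\|)\le2+\frac1\pi\ln T$.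

\emph{Lower bound.} Let $L>\Lambda_d$, so that an $L$-Lipschitz majorant map on $H_d$ exists. Lemma~\ref{lem:reduce} with $J=Q=\mathrm{id}$ and Proposition~\ref{prop:lower} give $(\pi+\frac{23}R)L\ge\ln(N/2)-1$. Let $L\downarrow\Lambda_d$.

\emph{The limit.} Since $\operatorname{arcsinh}d=\ln(d+\sqrt{d^2+1})\le\ln(3d)$, the upper bound gives $\Lambda_d\le\frac1\pi\ln\ln d+O(1)$ as $d\to\infty$. Fix $R\ge2$ and take $N=\lfloor\log_R(d/4)\rfloor$, which is at least $2$ for $d\ge4R^2$. Then $N/\ln d\to1/\ln R$, so $\ln N=\ln\ln d+O(1)$ with a constant depending on $R$, and $\liminf_d\Lambda_d/\ln\ln d\ge(\pi+\frac{23}R)^{-1}$. Let $R\to\infty$.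
\end{proof}

\section{Preduals of von Neumann algebras}\label{sec:preduals}

\subsection*{Background}
Let $M$ be a von Neumann algebra acting on a complex Hilbert space. Its predual $M_*$ is the norm-closed subspace of $M^*$ formed by the normal, that is, $\sigma$-weakly continuous, functionals. Vector functionals $z\mapsto\langle z\xi,\xi\rangle$ are normal; if $\varphi$ is normal and $v,w\in M$, then $z\mapsto\varphi(vzw)$ is normal; and $*$-isomorphisms of von Neumann algebras preserve normality. A functional $\varphi$ is \emph{hermitian} if $\varphi(z^*)=\overline{\varphi(z)}$ and \emph{positive} if $\varphi(z^*z)\ge0$ for all $z$. The set $M_*^+$ is norm-closed, and it is a cone because $M$ is spanned by its positive elements. It generates $(M_*)_{sa}$ by the Jordan decomposition: every hermitian normal functional is a difference of two positive normal functionals. For hermitian $\varphi$,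
\begin{equation}\label{eq:sanorm}
\|\varphi\|=\sup\{\varphi(z):z=z^*,\ -1\le z\le1\},
\end{equation}
because, for $\|z\|\le1$ and $|\lambda|=1$ with $\varphi(\lambda z)=|\varphi(z)|$, the element $\frac12(\lambda z+(\lambda z)^*)$ is a self-adjoint contraction on which $\varphi$ takes the value $|\varphi(z)|$. For $M=M_d$, the pairing $\operatorname{Tr}(hm)$ identifies $((M_*)_{sa},M_*^+)$ with $(H_d,P_d)$.

Projections $p,q\in M$ are \emph{equivalent} if $p=v^*v$ and $q=vv^*$ for some $v\in M$; in $M_d$ this means equal rank. A projection $p$ is \emph{abelian} if $pMp$ is abelian, and $M$ is of \emph{type~I} if every nonzero central projection dominates a nonzero abelian projection. We use three structure theorems.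
\begin{enumerate}
\item[(a)] $M$ is the direct sum of an algebra with no type~I direct summand and an algebra of type~I, and the latter is a direct sum of homogeneous algebras $A_\kappa\bar\otimes B(K_\kappa)$ with $A_\kappa$ abelian and $\dim K_\kappa=\kappa$ \cite[Theorems~6.5.2 and 6.6.5]{KR}. For finite $\kappa=k$ the homogeneous algebra is $M_k(A_k)$.
\item[(b)] A nonzero von Neumann algebra with no type~I direct summand contains arbitrarily many mutually orthogonal, mutually equivalent nonzero projections \cite[Lemma~6.5.6]{KR}.
\item[(c)] A nonzero abelian von Neumann algebra is isomorphic to $L^\infty(\mu)$ for a localizable measure $\mu$ \cite[Proposition~1.18.1]{Sakai}; its predual is $L_1(\mu)$.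
\end{enumerate}

\subsection*{Matrix units give positive retracts}
A family of $d$ orthogonal equivalent projections gives a copy of $M_d$ in $M$, and restriction of functionals to this copy is the map $Q$. The map $J$ has to extend functionals from the copy to $M$; it is dual to a positive map $\theta\colon M\to M_d$ that cuts $z$ into $d\times d$ blocks and applies a state to each block.

\begin{lemma}\label{lem:retract}
If $M$ contains $d$ mutually orthogonal, mutually equivalent nonzero projections, then $H_d$ is a positive retract of $((M_*)_{sa},M_*^+)$.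
\end{lemma}

\begin{proof}
Let $p_1,\dots,p_d$ be the projections. Choose $v_i\in M$ with $v_i^*v_i=p_1$, $v_iv_i^*=p_i$ and $v_1=p_1$, and put $e_{ij}=v_iv_j^*$. Since $v_j^*v_k=v_j^*p_jp_kv_k=\delta_{jk}p_1$, we get $e_{ij}e_{kl}=\delta_{jk}e_{il}$, $e_{ij}^*=e_{ji}$ and $e_{ii}=p_i$. So $\iota(m)=\sum_{i,j}m_{ij}e_{ij}$ is a $*$-homomorphism $M_d\to M$, and $\iota(1)$ is a projection. Let $\psi$ be the vector state of a unit vector in the range of $p_1$, so $\psi(p_1)=1$, and define $\theta\colon M\to M_d$ by $\theta(z)_{ij}=\psi(e_{1i}ze_{j1})$. The entries of $\theta$ are normal functionals. The map $\theta$ is positive: for $z\ge0$ and $\xi\in\mathbb C^d$, $\sum_{i,j}\bar\xi_i\xi_j\theta(z)_{ij}=\psi(c^*zc)\ge0$ with $c=\sum_j\xi_je_{j1}$. It is unital, since $\psi(e_{1i}e_{j1})=\delta_{ij}$, and $\theta\iota=\mathrm{id}$, since $e_{1i}\iota(m)e_{j1}=m_{ij}p_1$. Being positive with $\iota(1)\le1$ and $\theta(1)=1$, both maps send self-adjoint elements with $-1\le z\le1$ to elements of the same kind.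

Define $Q$ and $J$ by duality:
\[
\operatorname{Tr}\bigl((Q\varphi)m\bigr)=\varphi(\iota(m))\quad(m\in M_d),\qquad(Jh)(z)=\operatorname{Tr}\bigl(h\,\theta(z)\bigr)\quad(z\in M).
\]
The functional $Jh$ is normal. Since $\iota$ and $\theta$ preserve self-adjointness and positivity, composition with them preserves hermitian and positive functionals; so $Q$ and $J$ act between $(M_*)_{sa}$ and $H_d$ and respect the cones. They are contractions by \eqref{eq:sanorm}, applied in $M_d$ and in $M$. Finally $\operatorname{Tr}((QJh)m)=\operatorname{Tr}(h\,\theta\iota(m))=\operatorname{Tr}(hm)$ for all $m$, so $QJ=\mathrm{id}$.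
\end{proof}

\subsection*{Algebras of finite degree}

\begin{lemma}\label{lem:degree}
If $\deg M=d<\infty$, then $M\cong\bigoplus_{k\le d}M_k(A_k)$ with $A_k$ abelian, possibly zero. Conversely, if $M$ is a finite direct sum of algebras $M_k(A_k)$ with $A_k$ abelian, then $\deg M$ is at most the largest $k$ that occurs.
\end{lemma}

\begin{proof}
Let $\deg M=d<\infty$. By (b), the first summand in (a) is zero. A nonzero summand $A_\kappa\bar\otimes B(K_\kappa)$ contains, for each finite $k\le\kappa$, the $k$ orthogonal equivalent projections $1\otimes q_i$, where $q_1,\dots,q_k$ are orthogonal rank-one projections on $K_\kappa$. So only $\kappa\le d$ occur.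

Conversely, let $p_1,\dots,p_d$ be orthogonal equivalent nonzero projections in a finite direct sum. Choose a summand $M_k(A_k)$ in which the component of $p_1$ has a nonzero entry $c\in A_k$, and a character $\chi$ of the abelian $C^*$-algebra $A_k$ with $\chi(c)\ne0$. Passing to the component and applying $\chi$ entrywise is a $*$-homomorphism $M\to M_k$. It maps $p_1,\dots,p_d$ to orthogonal projections of equal rank, and the image of $p_1$ is nonzero. Hence $d\le k$.
\end{proof}

By (c), each nonzero summand is $M_k(L^\infty(\mu))=L^\infty(\mu;M_k)$, with pointwise operations and the norm $\operatorname{ess\,sup}\|m(\omega)\|_\infty$. A functional on it is normal if and only if its $k^2$ entries are normal functionals on $L^\infty(\mu)$. So the normal functionals are the maps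
\[
\varphi_x(m)=\int\operatorname{Tr}\bigl(x(\omega)m(\omega)\bigr)\,d\mu(\omega),
\]
where $x$ is a $k\times k$ matrix of functions in $L_1(\mu)$, determined by $\varphi_x$ almost everywhere.

\begin{lemma}\label{lem:L1}
The map $x\mapsto\varphi_x$ is a linear isometry of $L_1(\mu;H_k)$, normed by $\int\|x(\omega)\|_1\,d\mu$, onto the hermitian part of the predual of $L^\infty(\mu;M_k)$, and $\varphi_x$ is positive if and only if $x(\omega)\in P_k$ almost everywhere.
\end{lemma}

\begin{proof}
Since $\overline{\varphi_x(m^*)}=\varphi_{x^*}(m)$, the functional $\varphi_x$ is hermitian if and only if $x=x^*$ almost everywhere. Let $x$ be such. By \eqref{eq:ideal}, $\|\varphi_x\|\le\int\|x\|_1\,d\mu$. The map $h\mapsto\operatorname{sgn}h$ on $H_k$ is Borel, as the pointwise limit of the continuous maps $h\mapsto\gamma_n(h)$ with $\gamma_n(t)=\max(-1,\min(nt,1))$. So $m(\omega)=\operatorname{sgn}x(\omega)$ defines a contraction $m$ with $\varphi_x(m)=\int\|x\|_1\,d\mu$, and the norms agree. If $x(\omega)\ge0$ almost everywhere, then $\varphi_x(z^*z)=\int\operatorname{Tr}(zxz^*)\,d\mu\ge0$.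 Conversely, $p=\frac12(m^2-m)$ is pointwise the spectral projection of $x(\omega)$ for $(-\infty,0)$, and $\varphi_x(p)=-\int\operatorname{Tr}x(\omega)^-\,d\mu$; if $\varphi_x$ is positive, this forces $x(\omega)^-=0$ almost everywhere.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Write $\Lambda=\Lambda((M_*)_{sa},M_*^+)$. For every finite $d\le\deg M$ the algebra $M$ contains $d$ orthogonal equivalent nonzero projections, since a subfamily of such a family is again one. Lemmas~\ref{lem:retract} and \ref{lem:reduce} give $\Lambda\ge\Lambda_d$. If $\deg M=\infty$, then $\Lambda=\infty$, because $\Lambda_d\to\infty$ by Theorem~\ref{thm:B}.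

Let $\deg M=d<\infty$. By Lemmas~\ref{lem:degree} and \ref{lem:L1}, $(M_*)_{sa}$ is the $\ell_1$-sum of finitely many spaces $L_1(\mu_k;H_k)$ with $k\le d$, and $x=(x_k)_k$ is positive if and only if $x_k(\omega)\in P_k$ almost everywhere for each $k$. Norm and order are given pointwise, so we apply majorant maps pointwise. Let $L>\Lambda_d$. Then $L>\Lambda_k$ for $k\le d$, and Lemma~\ref{lem:reduce} with $J=Q=\mathrm{id}$ gives $L$-Lipschitz majorant maps $\alpha_k\colon H_k\to P_k$ with $\alpha_k(0)=0$. Put $a(x)=(\alpha_k\circ x_k)_k$. Each $\alpha_k\circ x_k$ is measurable because $\alpha_k$ is continuous, and integrable because $\|\alpha_k(x_k(\omega))\|_1\le L\|x_k(\omega)\|_1$; this is where $\alpha_k(0)=0$ is needed, as $\mu_k$ may be infinite. Pointwise, $a(x)\ge0$ and $a(x)\ge x$, and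
\[
\|a(x)-a(y)\|=\sum_k\int\|\alpha_k(x_k(\omega))-\alpha_k(y_k(\omega))\|_1\,d\mu_k(\omega)\le L\|x-y\| .
\]
Hence $\Lambda\le\Lambda_d$, and so $\Lambda=\Lambda_d$, which is finite by Theorem~\ref{thm:B}. Thus a Lipschitz decomposition exists if and only if $\deg M<\infty$, and Lemma~\ref{lem:degree} describes the algebras of finite degree.
\end{proof}

\begin{thebibliography}{9}

\bibitem{summation}
\emph{A Surjective Summation Operator With No Lipschitz Right Inverse},
\texttt{http://www.research.lancs.ac.uk/\allowbreak portal/\allowbreak services/\allowbreak downloadRegister/\allowbreak 379415455/\allowbreak acceptedPAMSmarch2023.pdf}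

\bibitem{KR}
Kadison and Ringrose, \emph{Fundamentals of the Theory of Operator Algebras II}.

\bibitem{Sakai}
Sakai, \emph{$C^*$-algebras and $W^*$-algebras}.

\end{thebibliography}
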